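# Bounding $\prod(\lambda-\lambda_i)$ by $\lambda^n-\lambda_1^n$ with a one-sided trigonometric minorant

## 1. Power sums, two kernels, and the facts behind them

Throughout, $n\ge1$ and $\lambda_1,\dots,\lambda_n$ are complex numbers, listed with repetition, and
$$p(\lambda)=\prod_{i=1}^n(\lambda-\lambda_i).$$

**Convention.** An inequality between complex quantities means that both sides are real and that the inequality holds. So "$1+i\ge 0$" is false, while for the list $(1,i,-i)$ the statement $1+i+(-i)\ge0$ is true.

**Definition 1 (power sums).** For $k\ge1$ put $\mathcal S_k=\sum_{i=1}^n\lambda_i^k$.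

*Example.* Let $\omega=e^{2\pi i/n}$ and take the list $1,\omega,\dots,\omega^{n-1}$. Then $\mathcal S_k=n$ if $n$ divides $k$, and otherwise $\mathcal S_k=0$, because it is a geometric sum $\frac{\omega^{kn}-1}{\omega^k-1}=0$. For this list $p(\lambda)=\lambda^n-1$. For the list $(1,i,-i)$ we get $\mathcal S_1=1$ but $\mathcal S_2=1-1-1=-1$.

Three textbook facts go with power sums. *Newton's identities* express the elementary symmetric functions through power sums: $k e_k=\sum_{i=1}^k(-1)^{i-1}e_{k-i}\mathcal S_i$ for $1\le k\le n$. For instance, $e_1=\mathcal S_1$ and $e_2=\frac12(\mathcal S_1^2-\mathcal S_2)$. Next, for small $t$, expanding each $\log(1-\lambda_it)$ gives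
$$\log\prod_{i=1}^n(1-\lambda_it)=-\sum_{j\ge1}\frac{\mathcal S_j}{j}t^j. \tag{1}$$
Finally, *inversion of the discrete Fourier transform*: if $(a_j)_{j \bmod n}$ satisfies $\sum_ja_j\omega^{jk}=0$ for $1\le k\le n-1$, then $a_j$ does not depend on $j$, since $a_j=\frac1n\sum_{k}\bigl(\sum_{r}a_r\omega^{rk}\bigr)\omega^{-jk}$ and only $k=0$ contributes.

**Definition 2 (the kernel $P_s$).** For $0<s<1$ and $|z|<1/s$ put
$$P_s(z)=\operatorname{Re}\frac{1+sz}{1-sz}.$$

Multiplying numerator and denominator by $1-s\bar z$, or expanding in a geometric series, or writing $\frac{1+w}{1-w}=\frac2{1-w}-1$, we get three other forms: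
$$P_s(z)=\frac{1-s^2|z|^2}{|1-sz|^2}=1+2\sum_{k\ge1}s^k\operatorname{Re}z^k=2\operatorname{Re}\frac1{1-sz}-1. \tag{2}$$
The first shows that $P_s>0$ on $|z|\le1$. On the circle $|z|=1$ the second becomes $P_s(z)=\sum_{k\in\mathbb Z}s^{|k|}z^k$, which converges absolutely.

*Example.* $P_s(0)=1$, $P_s(1)=\frac{1+s}{1-s}$, $P_s(-1)=\frac{1-s}{1+s}$. On the circle, $|1-sz|\le1+s$, so $P_s$ has its smallest value at $z=-1$.

**Definition 3 (the Fejér-type kernel $K$).** For $n\ge2$ put $K(z)=\bigl|\sum_{a=0}^{n-1}z^a\bigr|^2$.

On $|z|=1$ we have $\bar z=z^{-1}$, so expanding the square gives $K(z)=\sum_{a,b}z^{a-b}=\sum_{|j|<n}(n-|j|)z^j$. Clearly $K\ge0$. Since $(z-1)\sum_az^a=z^n-1$, we have $K(z)=0$ exactly when $z^n=1$ and $z\neq1$; also $K(1)=n^2$.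

*Example.* For $n=2$ and $|z|=1$, $K(z)=|1+z|^2=2+z+z^{-1}$, which vanishes only at $z=-1$.

Two facts from analysis complete the list. A real function harmonic on a neighborhood of the closed unit disc attains its minimum over that disc on the circle, and if it also attains this minimum inside, it is constant (the *minimum principle*). The functions $P_s$ and $\operatorname{Re}z^m$ are harmonic on $|z|<1/s$, being real parts of analytic functions. And for real $\lambda\ne a$, with $\lambda$ varying on the real line,
$$\frac{d}{d\lambda}\log|\lambda-a|=\operatorname{Re}\frac1{\lambda-a}. \tag{3}$$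
Indeed, writing $a=x+iy$, both sides equal $\frac{\lambda-x}{(\lambda-x)^2+y^2}$.

## 2. The inequality and the three theorems

Suppose that

(i) $\lambda_1\ge|\lambda_i|$ for all $1\le i\le n$ (so $\lambda_1$ is real and nonnegative);

(ii) $\mathcal S_k\ge0$ for $1\le k\le n-1$ (so these power sums are real).

Does it follow that, for every real $\lambda\ge\lambda_1$,
$$\prod_{i=1}^n(\lambda-\lambda_i)\le\lambda^n-\lambda_1^n\,? \tag{4}$$

In plain words: the largest number in the list is real and positive, and the first $n-1$ power sums are nonnegative. The $n$-th roots of $\lambda_1^n$ are the list for which those power sums are all zero. Is that list extremal, to the right of $\lambda_1$?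

The question comes from "On A Strong Form Of A Conjecture Of Boyle And Handelman". As background: if (i) holds and $\mathcal S_k\ge0$ for *all* positive integers $k$ (the "weak conjecture"), then (4) is known when $n\le5$ and when all $\lambda_i$ are real. In that setting there are also $c_n>\lambda_1$ with $c_n\to\lambda_1$ such that (4) holds for $\lambda\ge c_n$. If the $\lambda_i$ are the eigenvalues of a nonnegative matrix, (4) holds for all $\lambda\ge\lambda_1$.

The answer is yes.

**Theorem 1.** Under (i) and (ii), $p(\lambda)$ is real and $p(\lambda)\le\lambda^n-\lambda_1^n$ for all real $\lambda\ge\lambda_1$.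

**Theorem 2.** Let $\lambda_1\ge|\lambda_i|$ for all $i$, and assume only $\operatorname{Re}\mathcal S_k\ge0$ for $1\le k\le n-2$ (no condition if $n\le2$). If $\lambda_1>0$, then:

(a) For every $\lambda>\lambda_1$,
$$\operatorname{Re}\frac{p'(\lambda)}{p(\lambda)}=\operatorname{Re}\sum_{i=1}^n\frac1{\lambda-\lambda_i}\ge\frac{n\lambda^{n-1}}{\lambda^n-\lambda_1^n}.$$

(b) The function $\lambda\mapsto|p(\lambda)|/(\lambda^n-\lambda_1^n)$ is nondecreasing on $(\lambda_1,\infty)$ with limit $1$ at $\infty$. Hence $|p(\lambda)|\le\lambda^n-\lambda_1^n$ for all $\lambda\ge\lambda_1$, and $\prod_{i\ge2}|\lambda_1-\lambda_i|\le n\lambda_1^{n-1}$.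

(c) Let $n\ge2$. Equality $|p(\lambda)|=\lambda^n-\lambda_1^n$ at some $\lambda>\lambda_1$ (or $\prod_{i\ge2}|\lambda_1-\lambda_i|=n\lambda_1^{n-1}$) holds if and only if all $\lambda_i/\lambda_1$ are $n$-th roots of unity and their multiplicities $m_j$ at $e^{2\pi ij/n}$ satisfy $m_j+m_{-j}=2$ for all $j$ mod $n$. If $p$ has real coefficients (as in Theorem 1), this says exactly $p(x)=x^n-\lambda_1^n$.

**Theorem 3.** Let $n\ge3$ and $1\le k\le n-2$. There are $\lambda_1,\dots,\lambda_n$, the roots of a real polynomial, satisfying (i) and $\mathcal S_j\ge0$ for all $1\le j\le n-1$, $j\ne k$, for which (4) fails for all sufficiently large $\lambda$.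

So none of the conditions with index $k\le n-2$ can be dropped from Theorem 1.

## 3. Degrees one to four by hand

If $\lambda_1=0$, then every $\lambda_i=0$ and both sides of (4) equal $\lambda^n$. If $\lambda_1>0$ we may replace $\lambda_i$ by $\lambda_i/\lambda_1$ and $\lambda$ by $\lambda/\lambda_1$. Then $\mathcal S_k$ becomes $\mathcal S_k/\lambda_1^k$, and both sides of (4) are divided by $\lambda_1^n$. So let $\lambda_1=1$ in this section. Since $\lambda^n-1=(\lambda-1)(\lambda^{n-1}+\dots+1)$, for $\lambda>1$ the inequality (4) becomes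
$$\prod_{i=2}^n(\lambda-\lambda_i)\le\lambda^{n-1}+\dots+\lambda+1. \tag{5}$$

*$n=1$.* Both sides are $1$.

*$n=2$.* Condition (ii) makes $\lambda_2$ real, and (5) reads $\lambda-\lambda_2\le\lambda+1$, which holds because $\lambda_2\ge-1$. Only (i) gave the inequality.

*$n=3$.* The numbers $\mathcal S_1,\mathcal S_2$ are real, so $\lambda_2+\lambda_3=\mathcal S_1-1$ and $\lambda_2\lambda_3=\frac12\bigl((\lambda_2+\lambda_3)^2-(\lambda_2^2+\lambda_3^2)\bigr)$ are real. The left side of (5) is $\lambda^2-(\lambda_2+\lambda_3)\lambda+\lambda_2\lambda_3$. Here $-(\lambda_2+\lambda_3)\le1$ because $\mathcal S_1\ge0$, and $\lambda_2\lambda_3\le1$ because $|\lambda_2\lambda_3|\le1$. So (5) holds coefficient by coefficient. Apart from reality, only $\mathcal S_1\ge0$ was used.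

*$n=4$.* Coefficient-by-coefficient comparison stops here. Take all $\lambda_i=1$, so all $\mathcal S_k=4$. The left side of (5) is $(\lambda-1)^3=\lambda^3-3\lambda^2+3\lambda-1$, whose coefficient of $\lambda$ is $3$, larger than the $1$ on the right. The inequality (5) itself is of course true for this list, since $(\lambda-1)^3\le\lambda^3$.

## 4. From a product to a sum, and where comparing power sums stops

A product is hard to compare with power sums, and its logarithmic derivative is easy. Keep $\lambda_1=1$. As $\lambda\to\infty$ the ratio $|p(\lambda)|/(\lambda^n-1)$ tends to $1$. So it would be enough to show that this ratio is nondecreasing on $(1,\infty)$, and by (3) that means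
$$\operatorname{Re}\sum_{i=1}^n\frac1{\lambda-\lambda_i}\ge\frac{n\lambda^{n-1}}{\lambda^n-1}\qquad(\lambda>1).$$
Multiply by $\lambda$ and set $s=1/\lambda\in(0,1)$. With $\mathcal S_0=n$, the claim becomes
$$\sum_{k\ge0}s^k\operatorname{Re}\mathcal S_k=\operatorname{Re}\sum_{i=1}^n\frac1{1-s\lambda_i}\ \ge\ \frac n{1-s^n}=n+ns^n+ns^{2n}+\cdots. \tag{6}$$

The sensible first attempt is to compare the two series term by term. For $k=0$ there is equality, and for $1\le k\le n-1$ the hypothesis says $\operatorname{Re}\mathcal S_k\ge0$. The attempt stops at $k=n$. There one would need $\operatorname{Re}\mathcal S_n\ge n$, but $|\mathcal S_n|\le n$ always. Even if all the $\mathcal S_k$ were nonnegative, the term $k=n$ would have the wrong sign, except in the case $\mathcal S_n=n$. And for $k\ge n$ the hypotheses do not even force $\mathcal S_k\ge0$: the list $(1,e^{i\pi/3},e^{-i\pi/3})$ has $\mathcal S_1=2$, $\mathcal S_2=0$, and $\mathcal S_3=1+2\cos\pi=-1$, while (6) would ask for $3$.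

Here is the smallest example of how (6) is nevertheless true. For $n=2$ and the list $(1,0)$, the left side of (6) is $2+s+s^2+\cdots$ and the right side is $2+2s^2+2s^4+\cdots$. The term $s^2$ loses, but the difference is
$$2+\frac s{1-s}-\frac2{1-s^2}=\frac{s-s^2}{1-s^2}=\frac s{1+s}>0.$$
The surplus at low order pays for the deficit at high order. The task is to organize this payment using only $|\lambda_i|\le1$, $\lambda_1=1$, and the low power sums.

## 5. A minorant of $P_s$ that touches it at the nontrivial roots of unity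

By (2), $\sum_iP_s(\lambda_i)=2\operatorname{Re}\sum_i\frac1{1-s\lambda_i}-n$. So (6) says
$$\sum_{i=1}^nP_s(\lambda_i)\ \ge\ \frac{2n}{1-s^n}-n=n\,\frac{1+s^n}{1-s^n}. \tag{7}$$
The right side is the value of the left side for the $n$-th roots of unity, since by (2) and the power sums of the roots of unity
$$\sum_{j=0}^{n-1}P_s(\omega^j)=n+2n\sum_{q\ge1}s^{qn}=n\,\frac{1+s^n}{1-s^n}. \tag{8}$$

We want to minimize a sum $\sum P_s(\lambda_i)$ subject to linear inequalities on power sums. As in linear programming, we look for a certificate: a function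
$$H(z)=\beta_0+2\sum_{m=1}^{n-2}\beta_m\operatorname{Re}z^m,\qquad \beta_m\ge0\ \text{ for } m\ge1,$$
with $H\le P_s$ on the closed disc. Summing $H$ over points produces only $\operatorname{Re}\mathcal S_1,\dots,\operatorname{Re}\mathcal S_{n-2}$, with nonnegative weights. To lose nothing for the roots of unity, we want $H=P_s$ at the points where we apply the bound.

*Which points?* Not all $n$ roots of unity. If $H\le P_s$ on the circle, averaging over the circle gives $\beta_0\le1$. Summing $H\le P_s$ over all $n$ points $\lambda_i$ then gives at best the lower bound $n\beta_0\le n$ when the power sums vanish, which is less than the right side of (7). No certificate of this form can work this way, and one should not: the list $(0,\dots,0)$ has all power sums zero and all entries in the disc, but $\lambda^n>\lambda^n-1$. We must use that one entry *equals* $1$. So we bound $P_s$ from below only at $\lambda_2,\dots,\lambda_n$, and ask for $H=P_s$ only at $\omega,\dots,\omega^{n-1}$. At $z=1$ any slack is harmless, because $1$ belongs to both lists.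

*How to find $H$?* The difference $u=P_s-H$ must be nonnegative on the circle and vanish at $\omega,\dots,\omega^{n-1}$. A nonnegative smooth function has a double zero wherever it vanishes. The kernel $K$ is nonnegative and has double zeros on the circle at exactly these points. So we try $u=gK$ with $g\ge0$ on the circle. Since $H$ has no frequency above $n-2$, we also need the Fourier coefficient of $gK$ at index $m$ to be $s^{|m|}$ for all $|m|\ge n-1$. Now multiply a series with coefficients $s^{|m|}$ by $K$: the new coefficient at $m$ is a weighted sum over the window from $m-(n-1)$ to $m+(n-1)$. If $m\ge n-1$, the whole window lies in the indices $\ge0$, where $s^{|m|}$ is geometric, and a weighted sum over a sliding window of a geometric sequence is a constant times that sequence. So $g=P_s/C$, for the right constant $C$, does it. What remains is to compute the low coefficients and see that their signs are right.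

*The case $n=2$.* Here $H$ is a constant $\beta_0$, and the best choice is $\beta_0=\min_{|z|=1}P_s=P_s(-1)=\frac{1-s}{1+s}$.

## 6. The coefficients of the minorant

Let $n\ge2$ and $0<s<1$. Put
$$C=\Bigl(\sum_{a=0}^{n-1}s^a\Bigr)\Bigl(\sum_{b=0}^{n-1}s^{-b}\Bigr)=\sum_{|j|<n}(n-|j|)s^{-j}>0. \tag{9}$$

**Lemma 4.** For $0\le m\le n-2$ let
$$\beta_m=\frac1C\sum_{l=1}^{n-1-m}(n-m-l)(s^{-l}-s^l),\qquad H_s(z)=\beta_0+2\sum_{m=1}^{n-2}\beta_m\operatorname{Re}z^m.$$
Then every $\beta_m>0$, and $u:=P_s-H_s$ satisfies $u\ge0$ on $|z|\le1$. Moreover, for $|z|\le1$, $u(z)=0$ if and only if $z^n=1$ and $z\ne1$.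

*Proof.*

**Step 1: signs.** This step shows $\beta_m>0$. The sum has at least the term $l=1$, because $m\le n-2$. In each term $n-m-l\ge1$, and $s^{-l}>1>s^l$. Also $C>0$.

**Step 2: Fourier coefficients of $P_sK$.** This step carries out the window computation. On $|z|=1$, $P_s(z)=\sum_ks^{|k|}z^k$ converges absolutely and $K(z)=\sum_{|j|<n}(n-|j|)z^j$ is a finite sum, so they may be multiplied term by term: $P_s(z)K(z)=\sum_{m\in\mathbb Z}c_mz^m$ with
$$c_m=\sum_{|j|<n}(n-|j|)\,s^{|m-j|}.$$
Replacing $j$ by $-j$ shows $c_{-m}=c_m$, so let $m\ge0$.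

If $m\ge n-1$, then $m-j\ge0$ for every $j$ in the sum, and by (9) $c_m=s^m\sum_{|j|<n}(n-|j|)s^{-j}=s^mC$.

If $0\le m\le n-2$, then $|m-j|=m-j$ for $j\le m$, but $|m-j|=j-m$ for $j>m$. We write $s^{m-j}$ in every term and correct the terms with $j>m$, where $|j|=j$ since $m\ge0$:
$$c_m=s^mC-\sum_{j=m+1}^{n-1}(n-j)\bigl(s^{m-j}-s^{j-m}\bigr).$$
With $l=j-m$, which runs from $1$ to $n-1-m$, this is
$$c_m=s^mC-\sum_{l=1}^{n-1-m}(n-m-l)(s^{-l}-s^l)=s^mC-C\beta_m.$$

**Step 3: $u$ on the circle.** This step identifies $u$ with $P_sK/C$ there. By Step 2 the coefficient of $z^m$ in $P_s-\frac1CP_sK$ is $s^{|m|}-c_m/C$. This is $\beta_{|m|}$ for $|m|\le n-2$ and $0$ for $|m|\ge n-1$. On $|z|=1$ we have $z^m+z^{-m}=2\operatorname{Re}z^m$, so $P_s-\frac1CP_sK=H_s$ there, that is,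
$$u=P_s-H_s=\tfrac1C\,P_sK\ge0\qquad(|z|=1).$$
Since $P_s>0$, equality on the circle holds if and only if $K(z)=0$, that is, $z^n=1$ and $z\neq1$.

**Step 4: $u$ inside the disc.** This step passes from the circle to the disc. The function $u$ is harmonic on $|z|<1/s$, a neighborhood of the closed disc. By the minimum principle its minimum over the closed disc is attained on the circle, so $u\ge0$. If $u$ vanished at a point of the open disc, it would attain its minimum inside and be constant, hence zero. But $u(1)=\frac1CP_s(1)n^2>0$. So $u>0$ in the open disc. $\blacksquare$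

*Check for $n=2$.* $C=(1+s)(1+s^{-1})=(1+s)^2/s$ and $\beta_0=(s^{-1}-s)/C=\frac{(1-s)(1+s)}{(1+s)^2}=\frac{1-s}{1+s}$, as found in Section 5.

*Check for $n=3$.* $C=(1+s+s^2)^2/s^2$, $\beta_1=(s^{-1}-s)/C$, and $\beta_0=\bigl(2(s^{-1}-s)+(s^{-2}-s^2)\bigr)/C$. At $\omega=e^{2\pi i/3}$, $2\operatorname{Re}\omega=-1$, so
$$H_s(\omega)=\beta_0-\beta_1=\frac{(s^{-1}-s)+(s^{-2}-s^2)}{C}=\frac{(1-s^2)(1+s+s^2)}{(1+s+s^2)^2}=\frac{1-s^2}{1+s+s^2},$$
which is $P_s(\omega)$ because $|1-s\omega|^2=1+s+s^2$.

## 7. Monotonicity of the ratio: Theorem 2 (a) and (b)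

*The case $n=1$.* Here $p(\lambda)=\lambda-\lambda_1$. In (a) both sides are $\frac1{\lambda-\lambda_1}$. In (b) the ratio is constantly $1$, and the last claim is $1\le1$ (an empty product). So let $n\ge2$.

**Step 1: normalization.** This step reduces to $\lambda_1=1$. Replace $\lambda_i$ by $\lambda_i/\lambda_1$ and $\lambda$ by $\lambda/\lambda_1$. The conditions $\operatorname{Re}\mathcal S_k\ge0$ are unchanged, since $\mathcal S_k$ is divided by $\lambda_1^k>0$. Both sides of (a) are multiplied by $\lambda_1$, and the ratio in (b) is unchanged. The numbers $\prod_{i\ge2}|\lambda_1-\lambda_i|$ and $n\lambda_1^{n-1}$ are both divided by $\lambda_1^{n-1}$. The statement (c) is likewise unaffected. From now on $\lambda_1=1$ and $|\lambda_i|\le1$.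

**Step 2: the certificate applied to both lists.** This step proves (7), with an exact formula for the surplus. Sum $u=P_s-H_s$ over $\lambda_2,\dots,\lambda_n$. Since $\sum_{i\ge2}\lambda_i^k=\mathcal S_k-1$,
$$\sum_{i=2}^nu(\lambda_i)=\sum_{i=2}^nP_s(\lambda_i)-(n-1)\beta_0-2\sum_{k=1}^{n-2}\beta_k(\operatorname{Re}\mathcal S_k-1).$$
Now sum over $\omega,\dots,\omega^{n-1}$, where $u=0$ by Lemma 4. Since $\sum_{j=1}^{n-1}\omega^{jk}=-1$ for $1\le k\le n-1$,
$$0=\sum_{j=1}^{n-1}P_s(\omega^j)-(n-1)\beta_0+2\sum_{k=1}^{n-2}\beta_k.$$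
Subtract the second line from the first. The terms $(n-1)\beta_0$ and $2\sum\beta_k$ cancel:
$$\sum_{i=2}^nu(\lambda_i)=\sum_{i=2}^nP_s(\lambda_i)-\sum_{j=1}^{n-1}P_s(\omega^j)-2\sum_{k=1}^{n-2}\beta_k\operatorname{Re}\mathcal S_k.$$
Both sums of $P_s$ lack the same term $P_s(1)$, because $\lambda_1=1=\omega^0$. Insert it in both and use (8):
$$\sum_{i=1}^nP_s(\lambda_i)-n\,\frac{1+s^n}{1-s^n}=\sum_{i=2}^nu(\lambda_i)+2\sum_{k=1}^{n-2}\beta_k\operatorname{Re}\mathcal S_k\ \ge\ 0. \tag{10}$$
The right side is nonnegative because $u\ge0$ on the disc, $\beta_k>0$, and $\operatorname{Re}\mathcal S_k\ge0$ for $1\le k\le n-2$.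

**Step 3: proof of (a).** This step translates (10) back. Given $\lambda>1$, put $s=1/\lambda$. Then
$$P_s(\lambda_i)=\operatorname{Re}\frac{\lambda+\lambda_i}{\lambda-\lambda_i}=2\lambda\operatorname{Re}\frac1{\lambda-\lambda_i}-1,\qquad n\,\frac{1+s^n}{1-s^n}=n\,\frac{\lambda^n+1}{\lambda^n-1}=\frac{2n\lambda^n}{\lambda^n-1}-n.$$
So the left side of (10) equals
$$2\lambda\Bigl(\operatorname{Re}\sum_{i=1}^n\frac1{\lambda-\lambda_i}-\frac{n\lambda^{n-1}}{\lambda^n-1}\Bigr), \tag{11}$$
and (10) says this is $\ge0$. Since $p'/p=\sum_i\frac1{\lambda-\lambda_i}$, this is (a).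

**Step 4: proof of (b).** This step integrates (a). For $\lambda>1$ we have $p(\lambda)\ne0$, and by (3)
$$\frac d{d\lambda}\log\frac{|p(\lambda)|}{\lambda^n-1}=\operatorname{Re}\sum_{i=1}^n\frac1{\lambda-\lambda_i}-\frac{n\lambda^{n-1}}{\lambda^n-1}\ge0. \tag{12}$$
So the ratio is nondecreasing on $(1,\infty)$. It tends to $1$ at $\infty$, because $p$ is monic of degree $n$. Hence it is at most $1$ everywhere, that is, $|p(\lambda)|\le\lambda^n-1$ for $\lambda>1$. At $\lambda=1$ both sides are $0$. Dividing by $\lambda-1$ for $\lambda>1$,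
$$\prod_{i\ge2}|\lambda-\lambda_i|\le\frac{\lambda^n-1}{\lambda-1}=1+\lambda+\dots+\lambda^{n-1},$$
and letting $\lambda\downarrow1$ gives $\prod_{i\ge2}|1-\lambda_i|\le n$. This proves (a) and (b). $\blacksquare$

## 8. Equality: Theorem 2 (c)

We keep $n\ge2$ and $\lambda_1=1$.

**Step 1: equality at one point forces equality in (10).** As $\lambda\downarrow1$ the ratio
$$\frac{|p(\lambda)|}{\lambda^n-1}=\frac{\prod_{i\ge2}|\lambda-\lambda_i|}{1+\lambda+\dots+\lambda^{n-1}}$$
tends to $\frac1n\prod_{i\ge2}|1-\lambda_i|$. So the two kinds of equality in (c) say that the ratio equals $1$ at some $\lambda_0>1$, or that it has limit $1$ as $\lambda\downarrow1$. The ratio is nondecreasing with limit $1$ at infinity, so it is identically $1$ on $[\lambda_0,\infty)$, respectively on $(1,\infty)$. On the interior of that interval the derivative (12) is zero. Hence (11) is zero at such a $\lambda$, and equality holds in (10) for some $s=1/\lambda\in(0,1)$.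

**Step 2: each $\lambda_i$ is a root of unity.** This step reads off the zero terms. The right side of (10) is a sum of nonnegative terms equal to zero, so $u(\lambda_i)=0$ for all $i\ge2$. As $\beta_k>0$, also $\operatorname{Re}\mathcal S_k=0$ for $1\le k\le n-2$. By Lemma 4 each $\lambda_i$ with $i\ge2$ is an $n$-th root of unity different from $1$. Let $m_j$ be the multiplicity of $\omega^j$ in the list, with $j$ taken mod $n$. Then $m_0=1$.

**Step 3: the multiplicities.** This step turns vanishing power sums into $m_j+m_{-j}=2$.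

If $n=2$, then $\lambda_2=-1$ and $m_0=m_1=1$. Since $-1\equiv1$ mod $2$, this gives $m_j+m_{-j}=2m_j=2$ for both $j$.

If $n\ge3$, we first recover the missing index $n-1$. Since $\lambda_i^n=1$ and $|\lambda_i|=1$, $\lambda_i^{n-1}=\overline{\lambda_i}$, so $\mathcal S_{n-1}=\overline{\mathcal S_1}$. As $1\le n-2$, $\operatorname{Re}\mathcal S_{n-1}=\operatorname{Re}\mathcal S_1=0$. So $\operatorname{Re}\mathcal S_k=0$ for all $1\le k\le n-1$. Now $\sum_jm_j\omega^{jk}=\mathcal S_k$ and $\sum_jm_{-j}\omega^{jk}=\sum_jm_j\omega^{-jk}=\overline{\mathcal S_k}$, hence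
$$\sum_{j \bmod n}(m_j+m_{-j})\,\omega^{jk}=2\operatorname{Re}\mathcal S_k=0\qquad(1\le k\le n-1).$$
By inversion of the discrete Fourier transform, $m_j+m_{-j}$ does not depend on $j$. At $j=0$ it is $2m_0=2$.

**Step 4: the converse.** Suppose all $\lambda_i$ are $n$-th roots of unity and $m_j+m_{-j}=2$ for all $j$. For real $\lambda>1$, $|\lambda-\omega^j|=|\lambda-\omega^{-j}|$, so
$$|p(\lambda)|^2=\prod_j|\lambda-\omega^j|^{m_j}\prod_j|\lambda-\omega^{-j}|^{m_j}=\prod_j|\lambda-\omega^j|^{m_j+m_{-j}}=\prod_j|\lambda-\omega^j|^2=(\lambda^n-1)^2.$$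
So $|p(\lambda)|=\lambda^n-1$ for every $\lambda>1$. The limit of the ratio as $\lambda\downarrow1$ is then $1$, which gives $\prod_{i\ge2}|1-\lambda_i|=n$.

**Step 5: real coefficients.** If $p$ is real, its roots come in conjugate pairs with equal multiplicity, so $m_j=m_{-j}$, and $m_j+m_{-j}=2$ means $m_j=1$ for all $j$, that is, $p(x)=x^n-1$. Conversely, $x^n-1$ has all $m_j=1$. Undoing the normalization gives $p(x)=x^n-\lambda_1^n$. $\blacksquare$

*Example of equality without real coefficients.* Let $n=3$ and take $(1,\omega,\omega)$, so $m_0=1$, $m_1=2$, $m_2=0$. Then $\mathcal S_1=1+2\omega=i\sqrt3$ has real part $0$, so Theorem 2 applies. And $|p(\lambda)|=(\lambda-1)|\lambda-\omega|^2=(\lambda-1)(\lambda^2+\lambda+1)=\lambda^3-1$ for all $\lambda>1$.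

## 9. Removing the modulus: Theorem 1

If $\lambda_1=0$, all $\lambda_i=0$ and both sides of (4) equal $\lambda^n$. Let $\lambda_1>0$.

**Step 1: $p$ is real.** The inequality (4) includes this assertion. The power sums $\mathcal S_1,\dots,\mathcal S_{n-1}$ are real. By Newton's identities $e_1,\dots,e_{n-1}$ are real, so the coefficients of $x^{n-1},\dots,x$ in $p(x)$ are real. The constant term is not reached this way, because that would need $\mathcal S_n$. But $p(\lambda_1)=0$ with $\lambda_1$ real, so the constant term is minus the value at $\lambda_1$ of a polynomial with real coefficients, and it is real. Thus $p(\lambda)$ is real for real $\lambda$.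

**Step 2: the inequality.** Condition (ii) contains $\operatorname{Re}\mathcal S_k\ge0$ for $1\le k\le n-2$, so Theorem 2 (b) applies, and for $\lambda\ge\lambda_1$
$$p(\lambda)\le|p(\lambda)|\le\lambda^n-\lambda_1^n.\qquad\blacksquare$$

By Theorem 2 (c), if $\lambda_1>0$ and $n\ge2$, equality in (4) at some $\lambda>\lambda_1$ occurs only for $p(x)=x^n-\lambda_1^n$: for $\lambda>\lambda_1$ equality in (4) forces $|p(\lambda)|=\lambda^n-\lambda_1^n$, and $p$ is real.

## 10. One negative power sum breaks the inequality: Theorem 3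

Fix $n\ge3$ and $1\le k\le n-2$. We want a list near the roots of unity with $\mathcal S_k$ slightly negative and $\mathcal S_j\ge0$ for the other $j\le n-1$. By (1), the reversed polynomial $t^np(1/t)=\prod(1-\lambda_it)$ should look like $\exp(\varepsilon t^k)$ in low degree.

Truncating $\exp(\varepsilon t^k)$ and fixing the constant term so that $1$ is a root is not enough. To first order it gives $x^n-1+\varepsilon(x^{n-k}-1)$, and near a root of unity $\omega=e^{i\theta}\neq1$ there is a root of modulus $1+\frac\varepsilon n(1-\cos k\theta)+O(\varepsilon^2)$ (this is the computation of Step 2 below with $B=0$). For $\theta=2\pi/n$ the number $k\theta$ is not a multiple of $2\pi$, so this root leaves the disc and (i) fails. The cure is the coefficient of $x$, which influences $\mathcal S_{n-1}$ but no earlier power sum, and influences it in the allowed direction.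

**Step 1: the polynomial.** Let $B=k^2+1$ and, for small $\varepsilon>0$,
$$p_\varepsilon(x)=\sum_{0\le i\le(n-2)/k}\frac{\varepsilon^i}{i!}x^{n-ik}-B\varepsilon x+c_\varepsilon,\qquad c_\varepsilon=B\varepsilon-\sum_{0\le i\le(n-2)/k}\frac{\varepsilon^i}{i!}.$$
It is real and monic, and $p_\varepsilon(1)=0$. Because $k\le n-2$, the term $i=1$ is present, so
$$p_\varepsilon(x)=x^n-1+\varepsilon q(x)+O(\varepsilon^2),\qquad q(x)=x^{n-k}-Bx+B-1,$$
where the error is a polynomial in $x$ and $\varepsilon$ divisible by $\varepsilon^2$.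

**Step 2: condition (i) with $\lambda_1=1$.** This step shows that for small $\varepsilon$ all roots other than $1$ lie in the open unit disc. The roots of $x^n-1$ are simple: at $\omega$ with $\omega^n=1$ the derivative is $n\omega^{n-1}\ne0$. By the implicit function theorem, through each $\omega$ there passes a unique analytic branch of roots of $p_\varepsilon$, for small $\varepsilon$, with derivative $-q(\omega)/(n\omega^{n-1})$ at $\varepsilon=0$. The $n$ branches start at different points, so they are distinct for small $\varepsilon$ and give all roots. The branch through $1$ is constant, since $p_\varepsilon(1)=0$. The branch through $\omega=e^{i\theta}\ne1$ is, using $\omega^{-(n-1)}=\omega$,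
$$\omega-\varepsilon\frac{q(\omega)}{n\omega^{n-1}}+O(\varepsilon^2)=\omega\Bigl(1-\frac\varepsilon nq(\omega)+O(\varepsilon^2)\Bigr),$$
and its modulus is $1-\frac\varepsilon n\operatorname{Re}q(\omega)+O(\varepsilon^2)$. It remains to see that $\operatorname{Re}q(\omega)>0$. Since $\omega^{n-k}=\omega^{-k}$,
$$\operatorname{Re}q(\omega)=\cos k\theta-B\cos\theta+B-1=B(1-\cos\theta)-(1-\cos k\theta).$$
Now $|\sin k\varphi|\le k|\sin\varphi|$, by induction on $k$ from $|\sin(k+1)\varphi|\le|\sin k\varphi||\cos\varphi|+|\cos k\varphi||\sin\varphi|$. With $\varphi=\theta/2$ we get $1-\cos k\theta=2\sin^2\frac{k\theta}2\le2k^2\sin^2\frac\theta2=k^2(1-\cos\theta)$. Therefore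
$$\operatorname{Re}q(\omega)\ge(B-k^2)(1-\cos\theta)=1-\cos\theta>0.$$
There are finitely many $\omega$, so one bound on $\varepsilon$ serves them all.

**Step 3: the power sums.** This step computes $\mathcal S_1,\dots,\mathcal S_{n-1}$ from (1). We have
$$t^np_\varepsilon(1/t)=\sum_{0\le i\le(n-2)/k}\frac{\varepsilon^i}{i!}t^{ik}-B\varepsilon t^{n-1}+c_\varepsilon t^n.$$
The sum contains exactly the terms of $\exp(\varepsilon t^k)$ of degree at most $n-2$. Let $\delta$ be the coefficient of $t^{n-1}$ in $\exp(\varepsilon t^k)$. Then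
$$t^np_\varepsilon(1/t)=\exp(\varepsilon t^k)-(B\varepsilon+\delta)t^{n-1}+O(t^n).$$
Factor out $\exp(\varepsilon t^k)=1+O(t)$ and take logarithms:
$$-\sum_{j\ge1}\frac{\mathcal S_j}jt^j=\varepsilon t^k-(B\varepsilon+\delta)t^{n-1}+O(t^n).$$
Since $k\le n-2$, comparing coefficients gives $\mathcal S_k=-k\varepsilon<0$, $\mathcal S_j=0$ for $1\le j\le n-2$ with $j\ne k$, and $\mathcal S_{n-1}=(n-1)(B\varepsilon+\delta)$. If $k$ does not divide $n-1$, then $\delta=0$. If $n-1=ik$, then $i\ge2$ because $k\le n-2$, and $\delta=\varepsilon^i/i!$. In both cases $\delta\ge0$, so $\mathcal S_{n-1}>0$. Thus $\mathcal S_j\ge0$ for all $1\le j\le n-1$ with $j\neq k$.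

**Step 4: failure of (4).** The polynomial $p_\varepsilon(\lambda)-(\lambda^n-1)$ has leading term $\varepsilon\lambda^{n-k}$: the terms with $i\ge2$ have lower degree, and so do the linear and constant terms, as $n-k\ge2$. Since $\varepsilon>0$, the difference is positive for all sufficiently large $\lambda$. So (4) fails there. $\blacksquare$

*Example: $n=3$, $k=1$.* Then $B=2$ and
$$p_\varepsilon(x)=x^3+\varepsilon x^2-2\varepsilon x+\varepsilon-1=(x-1)\bigl(x^2+(1+\varepsilon)x+(1-\varepsilon)\bigr).$$
The quadratic has discriminant $-3+6\varepsilon+\varepsilon^2$, negative for $0<\varepsilon\le0.4$. So its roots are a conjugate pair of modulus $\sqrt{1-\varepsilon}<1$. Here $\mathcal S_1=-\varepsilon$, and $\mathcal S_2=e_1^2-2e_2=\varepsilon^2+4\varepsilon$, which agrees with $(n-1)(B\varepsilon+\delta)=2(2\varepsilon+\varepsilon^2/2)$. Finally $p_\varepsilon(\lambda)-(\lambda^3-1)=\varepsilon(\lambda-1)^2>0$, so in this case (4) fails for every $\lambda>1$.
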